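\title{Random polygons from orthonormal frames are knotted}

\begin{abstract}
The Hopf map sends a Haar-distributed orthonormal pair of vectors in $\mathbb C^n$ to a random closed $n$-gon of length $2$ in $\mathbb R^3$. We prove that this polygon is knotted with probability at least $1-\exp(-c\,n^{5/11})$ for large $n$, which confirms a conjectured bound of the form $1-\exp(-n^{\epsilon})$. Every nontrivial knot type occurs at least $cn$ times as a connected summand, except with probability $\exp(-c\,n^{1/3})$. In the other direction, the polygon is unknotted with probability at least $c\,2^{-n}$. The proof identifies the polygon, up to scale, with a random walk conditioned to close, ties small knots with runs of short edges, and uses the transience of the walk to isolate these knots from the rest of the polygon.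
\end{abstract}

\section{Introduction}

\subsection{The model and the question}
Let $n\ge3$, and let $V_2(\mathbb C^n)$ be the Stiefel manifold of pairs $(a,b)\in\mathbb C^n\times\mathbb C^n$ that are orthonormal for the standard Hermitian inner product, with its $U(n)$-invariant (Haar) probability measure. To $(a,b)$ we attach the $n$ vectors
\begin{equation}\label{eq:hopf}
e_j=\bigl(|a_j|^2-|b_j|^2,\ 2\operatorname{Re}(a_j\bar b_j),\ 2\operatorname{Im}(a_j\bar b_j)\bigr)\in\mathbb R^3,\qquad j=1,\dots,n,
\end{equation}
the images of the points $(a_j,b_j)\in\mathbb C^2$ under the Hopf map. Since $(|a_j|^2-|b_j|^2)^2+4|a_j|^2|b_j|^2=(|a_j|^2+|b_j|^2)^2$, we have $|e_j|=|a_j|^2+|b_j|^2$, and therefore $\sum_j|e_j|=2$. The three coordinates of $\sum_je_j$ are $|a|^2-|b|^2$ and twice the real and imaginary parts of $\sum_ja_j\bar b_j$, so $\sum_je_j=0$. Laid end to end, the $e_j$ are the edges of a closed polygon of length $2$.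

Let $\mathrm{Pol}(n)$ be the space of closed $n$-edge polygons in $\mathbb R^3$ of total length $2$, up to translation and rotation, and let $\mathbb P_n$ be the push-forward of Haar measure under \eqref{eq:hopf}. A unitary change of basis in the plane spanned by $a$ and $b$ only rotates the polygon (Section~\ref{sec:walk}), so $\mathbb P_n$ is also the symmetric measure that comes from the Grassmannian $Gr_2(\mathbb C^n)$. Permutation matrices lie in $U(n)$, so the edges are exchangeable and each has mean length $2/n$, but their lengths are random. Almost every polygon is embedded (Remark~\ref{rem:embedded}). A polygon is \emph{knotted} if it is embedded and is not the unknot.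

For equilateral polygons, Diao \cite{Diao} proved that a random closed $n$-gon is knotted with probability at least $1-\exp(-n^\epsilon)$ for some $\epsilon>0$ and all large $n$. The corresponding statement for $\mathrm{Pol}(n)$ is a conjecture posed in \cite{Talk}: \emph{there is $\epsilon>0$ such that $\mathbb P_n(\text{knotted})\ge1-\exp(-n^\epsilon)$ for all sufficiently large $n$.}

A triangle is never knotted, but a long polygon has many chances. Cut it into blocks of a bounded number of consecutive edges. Each block has some fixed chance of looking like a small overhand knot, and if these chances were independent and each success forced a knot, the probability of the unknot would decay exponentially. The weak point of this reasoning is the word ``forced''. An embedded polygonal arc lies on the boundary of a thin band, which is a disk, so any arc, however tangled, is part of some unknotted closed curve. A tangle counts only if a sphere separates it from the rest of the polygon, and the rest of the polygon may return to the same place much later. The proof below is about these returns.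

\subsection{Results}
\begin{theorem}\label{thm:main}
There is $c>0$ such that for all large $n$
\[
\mathbb P_n(\text{knotted})\ge1-\exp(-c\,n^{5/11}).
\]
Hence the conjecture holds for every $\epsilon<5/11$.
\end{theorem}

Theorem~\ref{thm:main} is a special case of a count of small knots. Throughout, $B(x,r)$ is the closed ball in $\mathbb R^3$, and $|\cdot|$ is the Euclidean norm, Lebesgue measure or cardinality. Knots are tame and oriented, and polygonal curves are oriented by the order of their edges.

\begin{definition}\label{def:type}
Suppose that a closed ball $B$ meets a curve in a polygonal arc $\alpha$ whose intersection with $\partial B$ consists of its two endpoints. Then $(B,\alpha)$, or the ball $B$, \emph{has type $K$} if $\alpha\cup\alpha^*$ is the knot $K$, where $\alpha^*\subset\partial B$ is an arc joining the endpoints of $\alpha$.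
\end{definition}

The type does not depend on $\alpha^*$, and $m$ pairwise disjoint balls of type $K$ on an embedded polygon split off $m$ connected summands $K$ (Section~\ref{sec:knots}). The next definition measures how many short edges are needed to tie $K$ between two long ones, which at small scale look like rays.

\begin{definition}\label{def:chain}
For nonzero $y_1,\dots,y_k\in\mathbb R^3$ and unit vectors $u,v$, put $c_0=0$, $c_l=y_1+\dots+y_l$ and
\[
\Gamma(y,u,v)=\{-tu:t\ge0\}\ \cup\ \bigcup_{l=1}^k[c_{l-1},c_l]\ \cup\ \{c_k+tv:t\ge0\}.
\]
A knot type $K$ is \emph{$k$-realizable} if for some $(y,u,v)$ the curve $\Gamma=\Gamma(y,u,v)$ is embedded and for some $R>\max_l|c_l|$ the pair $(B(0,R),\Gamma\cap B(0,R))$ has type $K$.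
\end{definition}

Each ray starts in the interior of the ball, so it leaves the ball exactly once, transversally.

\begin{theorem}\label{thm:count}
Every knot type is $k$-realizable for some $k$, and a trefoil is $3$-realizable. Let $K$ be a nontrivial $k$-realizable knot type, $k\ge1$. There are $c,C,\delta_0>0$ and $n_0$ such that for $n\ge n_0$ and $\delta\in[n^{-1/2},\delta_0]$,
\begin{multline}\label{eq:count}
\mathbb P_n\bigl(\text{fewer than }c\,n\delta^{2k}\text{ pairwise disjoint balls of type }K\bigr)\\
\le Cn^{3/2}\Bigl(e^{-c\,n\delta^{2k}}+e^{-c\,n^{1/3}\delta^{-4/3}}\Bigr).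
\end{multline}
Consequently, for large $n$:
\begin{enumerate}
\item[(a)] with probability at least $1-e^{-cn^{1/3}}$ the polygon has at least $cn$ connected summands $K$;
\item[(b)] with probability at least $1-e^{-cn^{\gamma}}$, where $\gamma=\frac{k+2}{3k+2}$, it has at least $cn^\gamma$ connected summands $K$.
\end{enumerate}
\end{theorem}

The parameter $\delta$ is the size of the small knots, in units in which edges have length of order one. The first term in \eqref{eq:count} pays for the rarity of knots of size $\delta$; the second pays for the possibility that the polygon is so dense that balls of radius of order $\delta$ are usually hit by foreign edges. Shrinking $\delta$ worsens the first term and improves the second. Part (a) takes $\delta=\delta_0$, and part (b) takes $\delta=n^{-1/(3k+2)}$, where the two exponents agree. For $k=3$ one has $\gamma=5/11$.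

\begin{theorem}\label{thm:converse}
There is $c>0$ with $\mathbb P_n(\text{unknot})\ge c\,2^{-n}$ for all $n\ge3$. An embedded $n$-gon never has more than $n/2$ nontrivial connected summands.
\end{theorem}

So no bound better than exponential is possible in Theorem~\ref{thm:main}, and the linear order in Theorem~\ref{thm:count}(a) is optimal. Together, $c\,2^{-n}\le\mathbb P_n(\text{unknot})\le e^{-c'n^{5/11}}$ for large $n$; we do not determine the rate of decay between these two bounds.

Section~\ref{sec:walk} replaces $\mathbb P_n$ by a random walk conditioned to close, and Section~\ref{sec:knots} contains the topology. Section~\ref{sec:block} carries out the main idea for a single block of edges, where a first moment suffices, and lists what is missing for many blocks at once. Sections~\ref{sec:crowd} and~\ref{sec:proof} supply it, and Section~\ref{sec:converse} proves Theorem~\ref{thm:converse}. Constants $c,C>0$ may change from line to line and never depend on $n$ or $\delta$. We use the Chernoff bounds: if $X$ is a sum of independent Bernoulli variables and $m=EX$, then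
\begin{equation}\label{eq:chernoff}
P\bigl(X<(1-t)m\bigr)\le e^{-t^2m/2}\quad(0<t<1),\qquad P(X>2m)\le e^{-m/3}.
\end{equation}

\section{The polygon as a random walk bridge}\label{sec:walk}

The coordinates of a Haar frame are dependent. The remedy is to start from an $n\times2$ matrix $G$ with independent standard complex Gaussian entries ($E|G_{ij}|^2=1$), whose rows $r_j=(a_j,b_j)$ are independent, and to impose the closing condition afterward. For any $n\times 2$ matrix $G$ let $e(G)=(e_1,\dots,e_n)$ be given by \eqref{eq:hopf}, and put $\ell=\sum_j|e_j|$ and $s=\sum_je_j$.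

\subsection{The step distribution}
For $\lambda\in\mathbb R$ and $x\in\mathbb R^3$ let
\[
\mathcal H(\lambda,x)=\frac12\begin{pmatrix}\lambda+x_1&x_2-ix_3\\x_2+ix_3&\lambda-x_1\end{pmatrix},
\]
a Hermitian matrix with eigenvalues $(\lambda\pm|x|)/2$. Comparing entries gives $r_j^*r_j=\mathcal H(|e_j|,e_j)$, and summing over $j$,
\begin{equation}\label{eq:gram}
W:=G^*G=\mathcal H(\ell,s),\qquad\|2W/\ell-I\|=|s|/\ell .
\end{equation}
Replacing $G$ by $GU$ with $U\in U(2)$ conjugates each $r_j^*r_j$ by $U$. Conjugation preserves eigenvalues, so it acts on the vectors $x$ in $\mathcal H(0,x)$ by a linear isometry, which is a rotation because $U(2)$ is connected; all edges are rotated together. The action is transitive on each sphere $|x|=r$, because Hermitian matrices with equal eigenvalues are unitarily conjugate.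

For Gaussian $G$ the law of a row is $U(2)$-invariant, so the direction of $e_j$ is uniform on the sphere and independent of $|e_j|$. The length $|a_j|^2+|b_j|^2$ is a sum of two independent exponential variables of mean $1$ and has density $re^{-r}$; in particular $E|e_j|=2$ and $E|e_j|^2=6$. Thus the $e_j$ are i.i.d.\ with the even density
\[
f(x)=\frac{e^{-|x|}}{4\pi|x|},\qquad\hat f(\xi)=\int_0^\infty re^{-r}\,\frac{\sin|\xi|r}{|\xi|r}\,dr=\frac1{1+|\xi|^2}.
\]
We write $P$ for the law of this \emph{free walk} and $f_m$ for the $m$-fold convolution of $f$, the density of a sum of $m$ steps. Let $H_t(x)=(4\pi t)^{-3/2}e^{-|x|^2/4t}$ be the heat kernel, with Fourier transform $e^{-t|\xi|^2}$. Since $(1+|\xi|^2)^{-m}=\int_0^\infty\frac{t^{m-1}e^{-t}}{(m-1)!}e^{-t|\xi|^2}dt$,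
\begin{equation}\label{eq:green}
f_m=\int_0^\infty\frac{t^{m-1}e^{-t}}{(m-1)!}H_t\,dt,\qquad\sum_{m\ge1}f_m(x)=\int_0^\infty H_t(x)\,dt=\frac1{4\pi|x|},
\end{equation}
where the last integral is evaluated by the substitution $\tau=|x|^2/4t$. The Green function of the walk is exactly the Newtonian kernel. This is the form in which transience enters.

\begin{lemma}\label{lem:green}
Let $Y_m$ be the sum of the first $m$ steps of the free walk, $x\in\mathbb R^3$, and let $D\subset\mathbb R^3$ be measurable with $|D|\le\frac43\pi r^3$. Then $\sum_{m\ge1}P(x+Y_m\in D)\le r^2/2$. In particular the sum is at most $r^2/2$ for any ball of radius $r$, and at most $\Omega^{2/3}$ if $|D|\le\Omega$.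
\end{lemma}

\begin{proof}
By \eqref{eq:green} the sum equals $\int_D\frac{dz}{4\pi|z-x|}$. Let $B_0=B(x,r)$. The integrand is at most $1/4\pi r$ on $D\setminus B_0$ and at least $1/4\pi r$ on $B_0\setminus D$, and $|D\setminus B_0|\le|B_0\setminus D|$. So the integral is at most $\int_{B_0}\frac{dz}{4\pi|z-x|}=\int_0^rt\,dt=r^2/2$. For the last claim, $\frac12(3\Omega/4\pi)^{2/3}\le\Omega^{2/3}$.
\end{proof}

The density $f$ is unbounded at $0$, but $\int f^2=\frac1{4\pi}\int_0^\infty e^{-2r}dr<\infty$. Hence for $m\ge2$ the function $f_m=f_{m-1}*f$ is continuous, as a convolution of two $L^2$ functions. The integral in the first formula of \eqref{eq:green} is also continuous, by dominated convergence with $H_t(x)\le H_t(0)$, so the formula holds at every point, and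
\[
f_m(x)\le f_m(0)=(4\pi)^{-3/2}\,\Gamma(m-\tfrac32)/\Gamma(m),\qquad m\ge2 .
\]
The right side decreases in $m$, since $f_{m+1}(0)/f_m(0)=(m-\frac32)/m$. Log-convexity of $\Gamma$ gives $\Gamma(x+\frac12)\le\sqrt{\Gamma(x)\Gamma(x+1)}$. With $x=n-\frac32$ this yields $\Gamma(n)=(n-1)\Gamma(n-1)\le(n-1)(n-\frac32)^{1/2}\Gamma(n-\frac32)$. With $x=n-1$ it yields $\Gamma(n)\ge(n-1)^{1/2}\Gamma(n-\frac12)=(n-1)^{1/2}(n-\frac32)\Gamma(n-\frac32)$. Therefore
\begin{equation}\label{eq:fn0}
\frac{f_2(0)}{f_n(0)}=\frac{\sqrt\pi\,\Gamma(n)}{\Gamma(n-\frac32)}\le\sqrt\pi\,n^{3/2},\qquad f_n(0)\le Cn^{-3/2}.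
\end{equation}

\subsection{The bridge}
The \emph{bridge law} $\mu$ is the law of $(e_1,\dots,e_n)$ when $e_n=-\sum_{j<n}e_j$ and $(e_1,\dots,e_{n-1})$ has the density
\begin{equation}\label{eq:bridge}
\frac1{f_n(0)}\prod_{j<n}f(e_j)\cdot f\Bigl(-\sum_{j<n}e_j\Bigr).
\end{equation}
It is the free walk conditioned on $s=0$. By \eqref{eq:gram}, $s=0$ says that the columns of $G$ are orthogonal and of equal length, so one expects a Haar frame up to scale. The event $s=0$ has probability zero, and the proof conditions on $|s|<\varepsilon$ and computes the limit in two ways.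

\begin{lemma}\label{lem:bridge}
The law of $e/\ell$ under $\mu$ equals the law of $e(Q)/2$ for $Q$ Haar-distributed on $V_2(\mathbb C^n)$. Hence every Borel event that is invariant under scaling, translation and rotation has the same probability under $\mathbb P_n$ and under $\mu$.
\end{lemma}

\begin{proof}
\emph{First computation.} Let $\varphi$ be bounded on $(\mathbb R^3)^n$ and continuous off the origin. With $\sigma=\sum_{j<n}e_j$ put
\[
\Phi(s)=\int\varphi(e_1,\dots,e_{n-1},s-\sigma)\prod_{j<n}f(e_j)\cdot f(s-\sigma)\,de_1\cdots de_{n-1},
\]
so that $E[\varphi(e);|s|<\varepsilon]=\int_{|s|<\varepsilon}\Phi(s)\,ds$. We claim that $\Phi$ is continuous at $0$. Replace the factor $f(s-\sigma)$ by $f(-\sigma)$ and integrate over $e_{n-1}$ first: by the Cauchy--Schwarz inequality the change is at most $\|\varphi\|_\infty\|f\|_2\|f(\cdot+s)-f\|_2$, which tends to $0$ with $s$ because translation is continuous in $L^2$. Next replace $s$ by $0$ inside $\varphi$: the change tends to $0$ by dominated convergence, with dominating function $2\|\varphi\|_\infty\prod_{j<n}f(e_j)\,f(-\sigma)$ of integral $2\|\varphi\|_\infty f_n(0)$.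 This proves the claim. For $\varphi\equiv1$ the value at $0$ is $f_n(0)>0$, and dividing,
\begin{equation}\label{eq:limit}
E\bigl[\varphi(e)\bigm||s|<\varepsilon\bigr]\longrightarrow\int\varphi\,d\mu\qquad(\varepsilon\to0).
\end{equation}

\emph{Second computation.} Let $\varphi$ also be scale invariant off the origin. The matrix $W$ is almost surely invertible, and $Q=GW^{-1/2}$ lies in $V_2(\mathbb C^n)$. For $U\in U(n)$ the matrix $UG$ has the law of $G$, so $(UQ,W)$ has the law of $(Q,W)$. Averaging $E[\psi_1(UQ)\psi_2(W)]$ over $U$, and using that $U(n)$ is transitive on $V_2(\mathbb C^n)$, shows that $Q$ is Haar-distributed and independent of $W$. Since $e(\lambda G)=\lambda^2e(G)$ for $\lambda>0$, we have $\varphi(e(G))=\varphi\bigl(e(Q(2W/\ell)^{1/2})\bigr)$. By \eqref{eq:gram}, $\ell$ and $s$ are functions of $W$. Hence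
\[
E\bigl[\varphi(e)\bigm||s|<\varepsilon\bigr]=E\bigl[\Psi(2W/\ell)\bigm||s|<\varepsilon\bigr],\qquad\Psi(A)=E\varphi\bigl(e(QA^{1/2})\bigr),
\]
for positive definite $A$. The function $\Psi$ is continuous at $I$ by bounded convergence, because $e(Q)\ne0$. On $\{\ell>\eta,\ |s|<\varepsilon\}$ we have $\|2W/\ell-I\|\le\varepsilon/\eta$, so
\[
\Bigl|E\bigl[\varphi(e)\bigm||s|<\varepsilon\bigr]-\Psi(I)\Bigr|\le\sup_{\|A-I\|\le\varepsilon/\eta}|\Psi(A)-\Psi(I)|+2\|\varphi\|_\infty P\bigl(\ell\le\eta\bigm||s|<\varepsilon\bigr).
\]
Applying \eqref{eq:limit} to a continuous function between $\mathbf 1\{\ell\le\eta\}$ and $\mathbf 1\{\ell\le2\eta\}$ gives $\limsup_{\varepsilon\to0}P(\ell\le\eta\mid|s|<\varepsilon)\le\mu(\ell\le2\eta)$, which tends to $0$ as $\eta\to0$. Letting $\varepsilon\to0$ and then $\eta\to0$, we obtain $\int\varphi\,d\mu=\Psi(I)=E\varphi(e(Q))$. Every continuous function $\psi$ on the compact set $\{\ell=1\}$ defines such a $\varphi$ by $\varphi(e)=\psi(e/\ell)$, and $e(Q)$ has length $2$. So the two laws agree.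
\end{proof}

\begin{remark}\label{rem:embedded}
Under $\mu$ the vertices other than the initial one have a joint density. A polygon that is not embedded has three consecutive collinear vertices or two nonadjacent coplanar edges. Each condition is the vanishing of a nonzero polynomial map of the vertices (here $n\ge3$ is used), so $\mu$-almost every polygon, and by Lemma~\ref{lem:bridge} $\mathbb P_n$-almost every polygon, is embedded.
\end{remark}

Events that do not involve the last two edges can be estimated under the free walk, at a polynomial price that a stretched exponential absorbs. Integrating out $e_{n-1}$ in \eqref{eq:bridge} shows that $(e_1,\dots,e_{n-2})$ has density $f_2(-\sum_{j\le n-2}e_j)/f_n(0)$ with respect to its law under $P$. By \eqref{eq:fn0},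
\begin{equation}\label{eq:compare}
\mu(\mathcal E)\le\sqrt\pi\,n^{3/2}P(\mathcal E)\quad\text{for every event $\mathcal E$ that depends only on }e_1,\dots,e_{n-2}.
\end{equation}
One free edge would not suffice: the relative density of $(e_1,\dots,e_{n-1})$ contains the unbounded factor $f$.

\section{Knots in a ball}\label{sec:knots}

\subsection{Standard facts}
We use the following facts from elementary knot theory.
\begin{enumerate}
\item[(K1)] Two arcs on a sphere with the same endpoints are isotopic relative to the endpoints. Hence the type in Definition~\ref{def:type} does not depend on $\alpha^*$.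
\item[(K2)] Consider embedded polygonal arcs in a ball $B$ with a fixed number of vertices, the two end vertices on $\partial B$ and the others in the interior. A continuous path of such arcs is induced by an ambient isotopy of $B$, so the type is constant along it.
\item[(K3)] If an embedded disk meets a knot exactly in an arc of its boundary, then replacing this arc by the complementary boundary arc does not change the knot type.
\item[(K4)] If a ball $B$ meets a knot $\Pi$ in one arc $\alpha$ and $(B,\alpha)$ has type $K$, then $\partial B$ is a decomposing sphere: $\Pi=K\#\Pi'$, where $\Pi'$ arises from $\Pi$ by replacing $\alpha$ with an arc in $\partial B$.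
\item[(K5)] The genus is additive under connected sum and vanishes only for the unknot.
\item[(K6)] A \emph{Fox $3$-coloring} assigns one of three colors to each arc of a diagram (an arc runs from one undercrossing to the next) so that the three arcs at each crossing have equal colors or three different colors. A knot with a diagram that admits a coloring with more than one color is nontrivial. A nontrivial knot with a three-crossing diagram is a trefoil.
\end{enumerate}
In (K4) the replacement takes place inside $B$ and leaves every ball disjoint from $B$ untouched. By induction, $m$ pairwise disjoint balls of type $K$ on an embedded polygon $\Pi$ give $\Pi=K\#\cdots\#K\#K'$ with $m$ copies of $K$. By (K5), $\Pi$ is knotted if $K$ is nontrivial and $m\ge1$.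

\subsection{A trefoil with three short edges}
\begin{proposition}\label{prop:trefoil}
A trefoil is $3$-realizable.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5,thick]
\draw (-1.6,0)--(2,0)--(0,2)--(0,-2)--(1.2,0.4);
\draw[->] (1.2,0.4)--(2.7,1.9);
\draw[->] (-1.6,0)--(-0.9,0);
\draw[white,line width=6pt] (-0.2,0)--(0.2,0);
\draw (-0.22,0)--(0.22,0);
\draw[white,line width=6pt] (0.92,-0.16)--(1.08,0.16);
\draw (0.9,-0.2)--(1.1,0.2);
\draw[white,line width=6pt] (1.52,0.48)--(1.28,0.72);
\draw (1.54,0.46)--(1.26,0.74);
\foreach \p in {(2,0),(0,2),(0,-2),(1.2,0.4)} \fill \p circle (1.3pt);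
\node[below right] at (2,0) {$P_0$};
\node[left] at (0,2) {$P_1$};
\node[left] at (0,-2) {$P_2$};
\node[left] at (1.17,0.45) {$P_3$};
\node[above] at (-1.2,0) {$\Gamma_-$};
\node[below right] at (2.3,1.5) {$\Gamma_+$};
\node[below left] at (0,0) {$q_1$};
\node[below right] at (1,-0.02) {$q_2$};
\node[right] at (1.53,0.6) {$q_3$};
\end{tikzpicture}
\caption{A trefoil tied with three edges $P_0P_1$, $P_1P_2$, $P_2P_3$ between an incoming ray $\Gamma_-$ and an outgoing ray $\Gamma_+$, projected to the $xy$-plane. The lower strand is broken at each of the crossings $q_1,q_2,q_3$; along the curve, over- and undercrossings alternate.}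
\label{fig:trefoil}
\end{figure}

\begin{proof}
Take $P_0=(2,0,0)$, $P_1=(0,2,0)$, $P_2=(0,-2,-1)$, $P_3=(\frac65,\frac25,1)$, the edges $E_l=P_{l-1}P_l$, and the rays $\Gamma_-=\{(t,0,0):t\le2\}$ and $\Gamma_+=\{P_3+t(1,1,-10):t\ge0\}$; see Figure~\ref{fig:trefoil}. Translated by $-P_0$, this is a curve $\Gamma(y,u,v)$ with $k=3$. The five pieces project to the $xy$-plane as follows, with heights $z$:
\[
\begin{array}{lll}
\Gamma_-:& y=0,\ x\le2, & z=0;\\
E_1:& x+y=2,\ 0\le x\le2, & z=0;\\
E_2:& x=0,\ |y|\le2, & z=(y-2)/4;\\
E_3:& (s,\,2s-2),\ 0\le s\le\frac65, & z=-1+\frac53s;\\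
\Gamma_+:& (\frac65+t,\,\frac25+t),\ t\ge0, & z=1-10t.
\end{array}
\]
Consecutive pieces project into different lines, so their projections meet only at the common vertex. Of the six remaining pairs, three have disjoint projections: $\Gamma_-$ and $\Gamma_+$ because $y\ge\frac25$ on $\Gamma_+$; $E_2$ and $\Gamma_+$ because $x\ge\frac65$ on $\Gamma_+$; $E_1$ and $E_3$ because $s+(2s-2)=2$ forces $s=\frac43>\frac65$. The other three pairs cross once each:
\begin{itemize}
\item $q_1=(0,0)$: $\Gamma_-$ at height $0$ passes over $E_2$ at height $-\frac12$;
\item $q_2=(1,0)$: $E_3$ ($s=1$) at height $\frac23$ passes over $\Gamma_-$ at height $0$;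
\item $q_3=(\frac75,\frac35)$: $E_1$ at height $0$ passes over $\Gamma_+$ ($t=\frac15$) at height $-1$.
\end{itemize}
So the curve is embedded, and along it the crossings occur in the order $O_1U_2O_3U_1O_2U_3$, where $O_i$ and $U_i$ mean over and under at $q_i$.

We close the curve on $\partial B(P_0,R)$, $R$ large, without adding a crossing. The ray $\Gamma_-$ exits at the equator point $(2-R,0,0)$, and $\Gamma_+$ exits at a parameter $t_R>\frac15$, on the open lower hemisphere. The closed lower hemisphere projects homeomorphically onto the disk of radius $R$ about $(2,0)$. Let $\alpha_1^*$ be the arc on it that lies under $\{(\frac65+t,\frac25+t):t\ge t_R\}$, up to the boundary circle, and let $\alpha_2^*$ be an arc of the equator from there to $(2-R,0,0)$. On the projection of $\alpha_1^*$ we have $y>\frac25$, $x>\frac75$ and $x+y>2$, so it misses $\Gamma_-$, $E_2$, $E_3$ and $E_1$, and it simply prolongs the projection of the part of $\Gamma_+$ in the ball. The arc $\alpha_2^*$ projects into the boundary circle, which the rest of the diagram meets only at the two endpoints of $\alpha_2^*$.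

The closed diagram has three arcs: from $U_2$ to $U_1$ through $O_3$, from $U_1$ to $U_3$ through $O_2$, and from $U_3$ to $U_2$ through $O_1$. At $q_1$ the third arc passes over, the first ends and the second begins; at $q_2$ the second passes over, the third ends and the first begins; at $q_3$ the first passes over, the second ends and the third begins. Three different colors therefore form a Fox $3$-coloring, and (K6) finishes the proof.
\end{proof}

Theorem~\ref{thm:main} uses only that this knot is nontrivial.

\subsection{Realizability and stability}
\begin{proposition}\label{prop:every}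
Every knot type $K$ is $k$-realizable for some $k\ge 1$.
\end{proposition}

\begin{proof}
Take a polygon of type $K$ with a unique highest vertex $\tau$. A horizontal plane slightly below $\tau$ lies above all other vertices, so it meets the polygon in exactly two points: $p$ on the edge leaving $\tau$ and $p'$ on the edge entering $\tau$. The triangle $p'\tau p$ meets the polygon only in its two sides at $\tau$, so by (K3) we may replace the corner by the edge $p'p$. Let $\Lambda$ be the chain from $p$ to $p'$ formed by the other edges; apart from $p$ and $p'$ it lies strictly below the plane. Attach vertical upward rays at $p$ and $p'$. With $p$ as origin, $u=(0,0,-1)$ and $v=(0,0,1)$, this is an embedded curve $\Gamma(y,u,v)$. Let $\Lambda$ lie in the interior of $B(p,R)$. The part of the vertical half-strip above $p'p$ inside $B(p,R)$ is a convex planar disk, bounded by $p'p$, two pieces of the rays and an arc $\alpha^*$ on the sphere, and it meets the knot $\Lambda\cup p'p$ exactly in $p'p$. By (K3), closing $\Gamma\cap B(p,R)$ along $\alpha^*$ gives $K$.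
\end{proof}

A random walk never reproduces a configuration exactly, so we need a margin.

\begin{lemma}\label{lem:stable}
Let $(y,u,v)$ and $R$ realize $K$ as in Definition~\ref{def:chain}. There is $\rho\in(0,\frac18]$ such that, whenever $|y_l'-y_l|\le\rho$ for all $l$ and $u',v'$ are unit vectors with $|u'-u|\le4\rho$ and $|v'-v|\le4\rho$, all points $c_l'=y_1'+\dots+y_l'$ lie in the interior of $B(0,R)$ and $(B(0,R),\Gamma(y',u',v')\cap B(0,R))$ has type $K$.
\end{lemma}

\begin{proof}
For $(y',u',v')$ near $(y,u,v)$ the $c'_l$ stay in the interior, and the exit points of the two rays depend continuously on the parameters because the exits are transversal. So $\Gamma(y',u',v')\cap B(0,R)$ is a polygonal path with $k+3$ vertices that move continuously; by strict convexity of the ball it meets the sphere only at its ends. Being embedded is an open condition on the vertices, so for small $\rho$ all these paths are arcs. The parameter set in the lemma is a product of balls and spherical caps, hence path connected, and (K2) applies.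
\end{proof}

\section{One block}\label{sec:block}

From now on $K$, $k$, $(y,u,v)$, $R$ and $\rho$ are fixed as in Lemma~\ref{lem:stable}, and $0<\delta\le\delta_0$, where $\delta_0\le1$ and $R\delta_0\le\frac18$. We shall decrease $\delta_0$ later.

\subsection{Candidates}
A step has length at most $\delta$ with probability $\int_0^\delta re^{-r}dr$, which is of order $\delta^2$, so a copy of the $k$-chain at scale $\delta$ costs only a power of $\delta$. This is where variable edge lengths are used: if all edges had length $1$, a ball of radius less than $\frac12$ would contain no full edge, and an arc in it would consist of at most two segments, hence be planar and of trivial type.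

Let $N=\lfloor(n-2)/(k+2)\rfloor$ and $n'=N(k+2)$. The edges $e_1,\dots,e_{n'}$ form consecutive \emph{blocks} $\beta_1,\dots,\beta_N$ of $k+2$ edges each. The remaining edges, between $2$ and $k+3$ in number, are \emph{leftover}; they make \eqref{eq:compare} applicable to every event determined by the blocks. Note that $N\ge n/(2k+4)$ for $n\ge2k+6$. Let $p_i$ be the initial vertex of block $i$, with $p_1=0$, and let $p_{N+1}$ be the end of block $N$. Write the edges of block $i$ as $x_i,\kappa_{i1},\dots,\kappa_{ik},x_i'$ and put $w_i=x_i+x_i'$. Block $i$ is a \emph{candidate}, and $\xi_i=1$, if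
\[
\kappa_{il}\in\delta B(y_l,\rho)\quad(1\le l\le k),\qquad x_i\in B(u,\rho),\qquad w_i\in B(u+v,\rho);
\]
otherwise $\xi_i=0$. The third condition is imposed on $w_i$ rather than on $x_i'$ for a reason that appears in Lemma~\ref{lem:resample}. Under $P$ the $\xi_i$ are i.i.d.\ Bernoulli variables with some parameter $q$. We have
\[
P\bigl(\kappa_{il}\in\delta B(y_l,\rho)\bigr)=\delta^2\int_{B(y_l,\rho)}\frac{e^{-\delta|z|}}{4\pi|z|}\,dz ,
\]
where the integral lies between two positive constants for $\delta\le1$, and the conditions on $(x_i,w_i)$ have a fixed positive probability because $f>0$. Hence, using $k\ge1$ in the last step,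
\begin{equation}\label{eq:q}
c\,\delta^{2k}\le q\le C\delta^{2k}\le C\delta^2 .
\end{equation}
For a candidate let $z_i=p_i+x_i$ and $B_i=B(z_i,R\delta)$.

\begin{lemma}\label{lem:candidate}
If block $i$ is a candidate, then it meets $B_i$ in a single arc of type $K$ and crosses $\partial B_i$ transversally, at interior points of the edges $x_i$ and $x_i'$. Moreover the block lies in $B(p_i,3)$, and $B_i\subset B(p_i,2)\subset B(p_{i+1},5)$.
\end{lemma}

\begin{proof}
We have $x_i'=w_i-x_i\in B(v,2\rho)$, so $|x_i|\in[\frac78,\frac98]$ and $|x_i'|\in[\frac34,\frac54]$. The unit vectors $u'=x_i/|x_i|$ and $v'=x_i'/|x_i'|$ satisfy $|u'-u|\le\bigl||x_i|-1\bigr|+|x_i-u|\le2\rho$ and $|v'-v|\le\bigl||x'_i|-1\bigr|+|x'_i-v|\le4\rho$. With $y_l'=\kappa_{il}/\delta$, Lemma~\ref{lem:stable} applies, and all vertices of the short chain lie in the interior of $B_i$. The far ends $p_i$ and $p_{i+1}$ of the long edges are at distance at least $\frac78$ and $\frac34-R\delta\ge\frac58$ from $z_i$, hence outside $B_i$. A ray that starts inside a ball does not return after leaving, so inside $B_i$ the block coincides with $z_i+\delta\,\Gamma(y',u',v')$.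 Finally $B_i\subset B(p_i,\frac98+\frac18)$ and $|p_{i+1}-p_i|\le|w_i|+R\delta\le\frac94$, which gives the inclusions.
\end{proof}

\subsection{Moving the knot}
Call a candidate \emph{clean} if no edge outside its own block meets $B_i$. To show that candidates are often clean we want to move $B_i$ at random while the rest of the polygon stays where it is. Changing $x_i$ with $w_i$ and the $\kappa_{il}$ fixed does this: the small knot slides with $z_i=p_i+x_i$, while $p_{i+1}=p_i+w_i+\sum_l\kappa_{il}$, all later vertices and the closing condition are unaffected. In the coordinates $(x_i,w_i)$, whose Jacobian is $1$, the pair $(x_i,x'_i)$ has density $f(x_i)f(w_i-x_i)$, and the candidate condition restricts $x_i$ to $B(u,\rho)$ whatever $w_i$ and the $\kappa_{il}$ are. For $w\in B(u+v,\rho)$ let $\psi_w$ be the probability density proportional to $f(x)f(w-x)\mathbf 1_{B(u,\rho)}(x)$.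

\begin{lemma}\label{lem:resample}
Let $x$ have density $\psi_w$, let $p\in\mathbb R^3$, and let $\sigma$ be a segment of any length. Then $B(p+x,R\delta)$ meets $\sigma$ with probability at most $C_0\delta^2$, where $C_0=4R^2/\rho^3$, and with probability $0$ if $\sigma$ misses $B(p,2)$.
\end{lemma}

\begin{proof}
On $B(u,\rho)$ both $|x|$ and $|w-x|$ lie in $[\frac34,\frac54]$, where the values of $f$ differ by a factor of at most $\frac53e^{1/2}$. Since $\frac{25}9e\le8$, we get $\psi_w\le8/|B(u,\rho)|=6/(\pi\rho^3)$. If $B(p+x,R\delta)$ meets $\sigma$, then $p+x$ is within $R\delta$ of $\sigma\cap B(p+u,\rho+R\delta)$, a segment of length at most $2(\rho+R\delta)\le\frac12$. The $R\delta$-neighborhood of such a segment has volume at most $\frac\pi2(R\delta)^2+\frac{4\pi}3(R\delta)^3\le\frac{2\pi}3R^2\delta^2$. Multiply the two bounds. The last claim holds because $B(p+x,R\delta)\subset B(p,2)$.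
\end{proof}

So the chance that a candidate is spoiled is at most $C_0\delta^2$ times the number of foreign edges nearby. Let $Z_i^-$ be the number of edges of blocks $i'<i$ that meet $B(p_i,5)$, and $Z_i^+$ the number of edges of blocks $i'>i$ that meet $B(p_{i+1},5)$. The centers are chosen so that $Z_i^-$ is a function of the earlier blocks and, by translation invariance, $Z_i^+$ is a function of the later blocks. By Lemma~\ref{lem:candidate}, if block $i$ is a candidate, at most $Z_i^-+Z_i^+$ edges of other blocks meet $B(p_i,2)$.

\begin{lemma}\label{lem:mean}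
Under $P$, the sequence $(Z_i^+)_{i\le N}$ has the law of $(Z_{N+1-i}^-)_{i\le N}$, and $EZ_i^\pm\le27$.
\end{lemma}

\begin{proof}
The map $e_j\mapsto-e_{n'+1-j}$ $(j\le n')$ preserves $P$ because $f$ is even. The new walk traverses the old path backward, up to a translation. Its block $N+1-i$ is the old block $i$, its initial vertex corresponds to $p_{i+1}$, and its earlier blocks are the old later blocks. This proves the first claim.

Follow the path backward from $p_i$, with positions $Y_0=0,Y_1,\dots$ relative to $p_i$ and i.i.d.\ steps $\epsilon_{m+1}=Y_{m+1}-Y_m$ of density $f$. The edge $[Y_m,Y_{m+1}]$ meets $B(0,5)$ only if $|Y_m|\le5+|\epsilon_{m+1}|$, and $Y_m$ is independent of $\epsilon_{m+1}$. Count $m=0$ as $1$. For $m\ge1$ replace $\epsilon_{m+1}$ by one independent step $\epsilon$, which does not change the individual probabilities, and apply Lemma~\ref{lem:green}: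
\[
EZ_i^-\le1+\tfrac12E(5+|\epsilon|)^2=1+\tfrac12(25+20+6)\le27.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:one}
For the free walk with edges $e_1,\dots,e_{n'}$ and each $i\le N$,
\[
P(\text{block $i$ is a clean candidate})\ge q\,(1-54\,C_0\delta^2).
\]
\end{proposition}

\begin{proof}
Given $\xi_i=1$, the data $(\kappa_{i1},\dots,\kappa_{ik},w_i)$ and all other blocks, the positions of all other edges are known and $x_i$ has density $\psi_{w_i}$. By Lemma~\ref{lem:resample} the candidate is not clean with conditional probability at most $C_0\delta^2(Z_i^-+Z_i^+)$. The variables $Z_i^\pm$ are independent of $\beta_i$, so Lemma~\ref{lem:mean} gives the bound.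
\end{proof}

For the trefoil and small $\delta$, a fraction of order $\delta^6$ of all blocks is therefore expected to carry an isolated trefoil. Theorem~\ref{thm:count} asserts much more than a mean, and three things are missing.

\emph{Crowding.} The bound $C_0\delta^2(Z_i^-+Z_i^+)$ is useless where $Z_i^\pm$ is of order $\delta^{-2}$. We must show that this happens at few blocks, with a stretched exponential error.

\emph{Interaction.} To use \eqref{eq:chernoff} we resample many $x_i$ at once. Moving $x_j$ moves two long edges, which may hit $B_i$ if $p_j$ is near $p_i$. We shall resample only candidates that are far from all earlier ones.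

\emph{Selection.} Candidates form a fraction $q$ of the blocks, far smaller than any fraction of crowded blocks that we can exclude. We must rule out that the candidates are just the crowded blocks.

\section{Crowding}\label{sec:crowd}

Crowding and interaction have the same form: every block deposits a load in space, and we ask how often the walk starts a block at a heavily loaded point. Let $\omega(\beta,z)\ge0$ be a measurable function of a block $\beta$ and a point $z\in\mathbb R^3$, and put
\[
\omega_i=\omega(\beta_i,\cdot),\qquad\|\omega_i\|_1=\int\omega_i(z)\,dz,\qquad Z_i=\sum_{i'<i}\omega_{i'}(p_i-p_{i'}).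
\]
If the total load is at most $V$, the set where it exceeds $h/2$ has volume at most $\Omega=2V/h$, and by Lemma~\ref{lem:green} the walk visits a given set of volume $\Omega$ at most $1+\Omega^{2/3}$ times on average, wherever it starts. The heavy set is not given in advance, however; it grows with the walk. We therefore freeze it at the beginning of each epoch of $L$ blocks, with $L$ much larger than $\Omega^{2/3}$, and treat the load created within the epoch by a first moment. Each epoch is then good with conditional probability close to $1$, whatever the past, and the number of epochs becomes the exponent.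

\begin{lemma}\label{lem:crowd}
Suppose $EZ_i\le g$ under $P$ for all $i\le N$. Let $V,h>0$, $\Omega=2V/h$, $\theta=(2e)^{-32}$, let $L$ be an integer with $1\le L\le N/32$, and let $M=\lfloor N/L\rfloor$. If
\begin{equation}\label{eq:cond}
\frac{32(1+\Omega^{2/3})}L+\frac{64g}h\le\theta ,
\end{equation}
then
\[
P\Bigl(|\{i\le N:Z_i\ge h\}|>N/8,\ \ \sum_{i\le N}\|\omega_i\|_1\le V\Bigr)\le e^{-M}.
\]
\end{lemma}

\begin{proof}
Divide $\{1,\dots,ML\}$ into epochs $I_1,\dots,I_M$ of length $L$, where $I_\tau$ starts at $t_\tau=(\tau-1)L+1$, and let $\mathcal F_\tau=\sigma(\beta_{i'}:i'<t_\tau)$. Let $D_\tau=\{z:\sum_{i'<t_\tau}\omega_{i'}(z-p_{i'})\ge h/2\}$ if this set has measure at most $\Omega$, and $D_\tau=\emptyset$ otherwise. Let $A_\tau$ be the number of $i\in I_\tau$ with $p_i\in D_\tau$, and $A_\tau'$ the number of $i\in I_\tau$ with $\sum_{t_\tau\le i'<i}\omega_{i'}(p_i-p_{i'})\ge h/2$. If $\sum_i\|\omega_i\|_1\le V$, then by Markov's inequality for Lebesgue measure the first case in the definition of $D_\tau$ always occurs, and every $i\in I_\tau$ with $Z_i\ge h$ is counted by $A_\tau$ or by $A'_\tau$.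

The set $D_\tau$ and the point $p_{t_\tau}$ are determined by $\mathcal F_\tau$, and the points $p_i$ with $i>t_\tau$ are among the positions of a free walk that starts at $p_{t_\tau}$ with steps independent of $\mathcal F_\tau$. Lemma~\ref{lem:green} gives $E[A_\tau\mid\mathcal F_\tau]\le1+\Omega^{2/3}$. The sum in the definition of $A_\tau'$ is independent of $\mathcal F_\tau$ and distributed as $Z_{i-t_\tau+1}$, so $E[A'_\tau\mid\mathcal F_\tau]\le2Lg/h$ by Markov's inequality. Call $\tau$ \emph{bad} if $A_\tau+A_\tau'>L/32$. This event belongs to $\mathcal F_{\tau+1}$, and by \eqref{eq:cond}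
\[
P(\tau\text{ bad}\mid\mathcal F_\tau)\le\frac{32}L\Bigl(1+\Omega^{2/3}+\frac{2Lg}h\Bigr)\le\theta .
\]
Conditioning successively, all epochs of a given set $S$ are bad with probability at most $\theta^{|S|}$. A union bound over sets with $|S|>M/32$ shows that more than $M/32$ epochs are bad with probability at most $2^M\theta^{M/32}=e^{-M}$. If at most $M/32$ epochs are bad and $\sum_i\|\omega_i\|_1\le V$, then the indices with $Z_i\ge h$ number at most $L$ outside the epochs, $\frac M{32}L$ in bad epochs and $M\frac L{32}$ in the others, in total at most $\frac{3N}{32}<\frac N8$.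
\end{proof}

Fix the threshold $T=1/(8C_0\delta^2)$, so that $2T$ edges spoil a candidate with probability at most $\frac14$. Define three indicators:
\[
\chi_i^-=\mathbf 1\{Z_i^-\ge T\},\qquad\chi_i^+=\mathbf 1\{Z_i^+\ge T\},\qquad\chi_i^0=\mathbf 1\{\exists\,i'<i:\ \xi_{i'}=1,\ |p_i-p_{i'}|<6\}.
\]

\begin{lemma}\label{lem:few}
There are $c>0$ and, after decreasing $\delta_0$, an $n_0$ such that for $n\ge n_0$ and $\delta\in[n^{-1/2},\delta_0]$ each of $\sum_i\chi_i^-$, $\sum_i\chi_i^+$, $\sum_i\chi_i^0$ exceeds $N/8$ with $P$-probability at most $e^{-cn^{1/3}\delta^{-4/3}}+e^{-cNq}$.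
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mean} the sums $\sum_i\chi_i^+$ and $\sum_i\chi_i^-$ have the same law, so there are two cases.

\emph{The indicators $\chi_i^-$.} Let $\omega(\beta,z)$ be the number of edges of the block $\beta$, started at $0$, that meet $B(z,5)$. Then $Z_i=Z_i^-$; take $h=T$ and $g=27$. The $5$-neighborhood of an edge $e$ has volume $25\pi|e|+\frac{500}3\pi\le79|e|+524$. The length $X=\sum_{j\le n'}|e_j|$ is a sum of $2n'$ independent exponential variables, so $P(X>4n')\le e^{-2n'}Ee^{X/2}=(2/e)^{2n'}\le e^{-cNq}$. If $X\le4n'$, then $\sum_i\|\omega_i\|_1\le(316+524)n'\le V:=840n$. Thus $g/h=216\,C_0\delta^2$ and $\Omega=13440\,C_0n\delta^2$.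

\emph{The indicators $\chi_i^0$.} Let $\omega(\beta,z)=\xi(\beta)\mathbf 1\{|z|<6\}$ and $h=1$; then $\chi_i^0=1$ exactly when $Z_i\ge1$. A ball of radius $6$ has volume less than $905$, and $P(\sum_i\xi_i>2Nq)\le e^{-Nq/3}$ by \eqref{eq:chernoff}. Outside this event $\sum_i\|\omega_i\|_1\le V:=1810Nq$. To bound $EZ_i$, note that the term $i'=i-1$ contributes at most $q$. For $i'=i-1-j$ with $j\ge1$, we have $p_i-p_{i'}=\Sigma(\beta_{i'})+Y$, where $\Sigma(\beta)$ is the sum of the edges of $\beta$ and $Y$ is an independent sum of $j(k+2)$ steps. As the blocks are identically distributed, these terms contribute at most $E\bigl[\xi(\beta)\sum_{m\ge1}P(|\Sigma(\beta)+Y_m|<6\mid\beta)\bigr]\le18q$ by Lemma~\ref{lem:green}. So $g=19q$, and \eqref{eq:q} gives $g/h\le C\delta^2$ and $\Omega=3620Nq\le Cn\delta^2$.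

In both cases $\Omega\le C_1n\delta^2$ and $g/h\le C_1\delta^2$, with $C_1$ independent of $\delta_0$. Let $A=64(1+C_1^{2/3})/\theta$ and $L=\lceil A(n\delta^2)^{2/3}\rceil$. Since $n\delta^2\ge1$, we have $1+\Omega^{2/3}\le(1+C_1^{2/3})(n\delta^2)^{2/3}$, so the first term in \eqref{eq:cond} is at most $\theta/2$. The second is at most $\theta/2$ if $64C_1\delta_0^2\le\theta/2$. Moreover $L\le2A(n\delta^2)^{2/3}\le2An^{2/3}\le N/32$ for $n\ge n_0$, and
\[
M\ge\frac N{2L}\ge\frac{cn}{(n\delta^2)^{2/3}}=c\,n^{1/3}\delta^{-4/3}.
\]
Lemma~\ref{lem:crowd} gives the claim.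
\end{proof}

This is the only place where $\delta\ge n^{-1/2}$ is used. Nothing is lost: for smaller $\delta$ we have $n\delta^{2k}<1$, and the right side of \eqref{eq:count} exceeds $1$ for large $n$.

It remains to deal with selection. Each indicator is decided by the blocks on one side of block $i$, so $\xi_i$ is a fresh coin toss at the moment when the indicator is known. This is why crowding from the past and from the future were separated.

\begin{lemma}\label{lem:usable}
Let $\mathcal E$ be the event that $\sum_i\xi_i\ge\frac78Nq$ and that each of $\sum_i\xi_i\chi_i^-$, $\sum_i\xi_i\chi_i^+$, $\sum_i\xi_i\chi_i^0$ is at most $\frac14Nq$. For $n$ and $\delta$ as in Lemma~\ref{lem:few},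
\[
\mu(\mathcal E^c)\le Cn^{3/2}\bigl(e^{-cNq}+e^{-cn^{1/3}\delta^{-4/3}}\bigr).
\]
\end{lemma}

\begin{proof}
The event depends only on $e_1,\dots,e_{n'}$ and $n'\le n-2$, so by \eqref{eq:compare} it suffices to bound $P(\mathcal E^c)$. By \eqref{eq:chernoff} with $t=\frac18$, $P(\sum_i\xi_i<\frac78Nq)\le e^{-Nq/128}$. Let $\chi_i$ be $\chi_i^-$ or $\chi_i^0$. It is a function of $\beta_1,\dots,\beta_{i-1}$ with values in $\{0,1\}$, and $\xi_i$ is independent of these blocks. Hence $E[2^{\xi_i\chi_i}\mid\beta_1,\dots,\beta_{i-1}]=1+q\chi_i\le e^{q\chi_i}$, and integrating out $\beta_N,\beta_{N-1},\dots,\beta_1$ in turn gives $E\bigl[2^{\sum\xi_i\chi_i}e^{-q\sum\chi_i}\bigr]\le1$. By Markov's inequality,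
\[
P\Bigl(\sum_i\xi_i\chi_i>\tfrac14Nq,\ \sum_i\chi_i\le\tfrac18N\Bigr)\le2^{-Nq/4}e^{Nq/8}\le e^{-Nq/25},
\]
since $\frac14\log2-\frac18>\frac1{25}$. The indicator $\chi_i^+$ is a function of $\beta_{i+1},\dots,\beta_N$, so the same computation applies with the blocks integrated out in the order $\beta_1,\dots,\beta_N$. Combine with Lemma~\ref{lem:few}.
\end{proof}

\section{Proof of Theorems \ref{thm:count} and \ref{thm:main}}\label{sec:proof}

The realizability statements are Propositions~\ref{prop:every} and~\ref{prop:trefoil}. We prove \eqref{eq:count}. Whether a candidate is clean also depends on the leftover edges, so the resampling is carried out directly under $\mu$. Decrease $\delta_0$ so that $C_0(k+3)\delta_0^2\le\frac14$. The constants have been chosen in the order $R,\rho,C_0,C_1,A,\delta_0,n_0$.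

\emph{Step 1: conditional independence.} Let $\mathcal G$ be generated by all $\xi_i$, the blocks with $\xi_i=0$, the data $(\kappa_{i1},\dots,\kappa_{ik},w_i)$ of the candidates, and the leftover edges. All $p_i$ are $\mathcal G$-measurable. Fix the set of candidates and use the coordinates $(x_i,w_i)$ for them. The closing factor in \eqref{eq:bridge} depends only on $\sum_{j<n}e_j$, which involves $w_i$ but not $x_i$. So the density \eqref{eq:bridge}, restricted to the event that the candidates are the given ones, is a function of the $\mathcal G$-measurable variables times $\prod f(x_i)f(w_i-x_i)\mathbf 1_{B(u,\rho)}(x_i)$, the product running over the candidates. Given $\mathcal G$, the $x_i$ with $\xi_i=1$ are therefore independent with densities $\psi_{w_i}$.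

\emph{Step 2: separated candidates.} The set $S_0=\{i:\xi_i=1,\ \chi_i^0=0\}$ is $\mathcal G$-measurable. If $i<j$ lie in $S_0$, then $\chi_j^0=0$ and $\xi_i=1$ give $|p_i-p_j|\ge6$. By Lemma~\ref{lem:candidate}, for distinct $i,j\in S_0$ the balls $B_i$ and $B_j$ are disjoint and block $j$ misses $B(p_i,2)\supset B_i$, whatever the values of $x_i$ and $x_j$.

\emph{Step 3: uncrowded candidates.} Let $\mathcal G'$ be generated by $\mathcal G$ and the $x_i$ of the candidates outside $S_0$. Call an edge \emph{frozen} if it is leftover or belongs to a block outside $S_0$; the positions of the frozen edges are $\mathcal G'$-measurable. Let $S_1$ be the $\mathcal G'$-measurable set of $i\in S_0$ for which at most $2T+k+3$ frozen edges meet $B(p_i,2)$. If $\xi_i=1$ and $\chi_i^-=\chi_i^+=\chi_i^0=0$, then $i\in S_1$, because at most $Z_i^-+Z_i^+<2T$ edges of other blocks meet $B(p_i,2)$ and there are at most $k+3$ leftover edges. Hence $|S_1|\ge(\frac78-\frac34)Nq=\frac18Nq$ on $\mathcal E$.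

\emph{Step 4: resampling.} By Step 2, a candidate $i\in S_1$ is clean exactly when no frozen edge meets $B_i$. Given $\mathcal G'$, the $x_i$ with $i\in S_0$ are still independent with densities $\psi_{w_i}$, and cleanness of $i\in S_1$ depends on $x_i$ alone. These events are thus conditionally independent, and by Lemma~\ref{lem:resample}
\[
\mu(i\text{ is not clean}\mid\mathcal G')\le C_0\delta^2(2T+k+3)\le\tfrac14+\tfrac14 .
\]
Let $X$ be the number of clean candidates in $S_1$. Its conditional mean is at least $|S_1|/2$, so \eqref{eq:chernoff} with $t=\frac12$ gives $\mu(X<|S_1|/4\mid\mathcal G')\le e^{-|S_1|/16}$. Since $\{|S_1|\ge Nq/8\}$ belongs to $\mathcal G'$ and contains $\mathcal E$,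
\begin{equation}\label{eq:final}
\mu(X<Nq/32)\le\mu(\mathcal E^c)+e^{-Nq/128}.
\end{equation}

\emph{Step 5: back to $\mathrm{Pol}(n)$.} Let $\mathcal O_m$ be the set of embedded polygons that have $m$ pairwise disjoint balls of type $K$ whose boundary spheres are crossed transversally at interior points of edges. It is invariant under scaling, translation and rotation. It is open: if the balls are kept fixed and the vertices move slightly, no vertex crosses a sphere, edges that miss a closed ball still miss it, and the types persist by (K2). By Lemma~\ref{lem:candidate} and Step 2, an embedded polygon with $X\ge m$ lies in $\mathcal O_m$. By \eqref{eq:q} and $N\ge n/(2k+4)$ we have $Nq\ge cn\delta^{2k}$. So \eqref{eq:final}, Lemma~\ref{lem:usable}, Remark~\ref{rem:embedded} and Lemma~\ref{lem:bridge} bound the $\mathbb P_n$-probability of the complement of $\mathcal O_m$, $m=\lceil Nq/32\rceil$, by the right side of \eqref{eq:count}. This complement contains, up to a null set, the event in \eqref{eq:count} once $c$ is small. This proves \eqref{eq:count}.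

\emph{Parts (a) and (b).} By Section~\ref{sec:knots}, $m$ disjoint balls of type $K$ give $m$ summands $K$. For $\delta=\delta_0$ the right side of \eqref{eq:count} is at most $Cn^{3/2}(e^{-cn}+e^{-cn^{1/3}})$, which is at most $e^{-c'n^{1/3}}$ for large $n$ and a smaller constant $c'$. The value $\delta=n^{-1/(3k+2)}$ lies in $[n^{-1/2},\delta_0]$ for large $n$, and
\[
1-\frac{2k}{3k+2}=\frac{k+2}{3k+2}=\frac13+\frac4{3(3k+2)},
\]
so $n\delta^{2k}=n^{1/3}\delta^{-4/3}=n^\gamma$, and the factor $Cn^{3/2}$ is again absorbed by shrinking $c$. This proves Theorem~\ref{thm:count}.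

For Theorem~\ref{thm:main} apply (b) to the trefoil of Proposition~\ref{prop:trefoil}, with $k=3$ and $\gamma=\frac5{11}$. For large $n$ we have $cn^{5/11}\ge1$, so there is at least one ball of trefoil type, and the polygon is knotted by (K5); this step needs $K$ to be nontrivial. Finally $cn^{5/11}\ge n^\epsilon$ for large $n$ if $\epsilon<\frac5{11}$. \qed

\section{Converse bounds}\label{sec:converse}

Both parts of Theorem~\ref{thm:converse} come from counting local maxima of the height, the third coordinate.

\begin{lemma}\label{lem:onemax}
An embedded polygon without horizontal edges whose height has exactly one local maximum is the unknot.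
\end{lemma}

\begin{proof}
Write $\mathbb R^3=\mathbb C\times\mathbb R$ and let $[t_0,t_1]$ be the range of heights. The polygon consists of an ascending and a descending path, which are graphs of piecewise linear functions $\zeta_+,\zeta_-:[t_0,t_1]\to\mathbb C$ that agree exactly at $t_0$ and $t_1$. Let $\tau(t)=\min(t-t_0,t_1-t)$. Near each endpoint $\zeta_+-\zeta_-$ is a nonzero constant multiple of $\tau$, so $2\tau/(\zeta_+-\zeta_-)$ extends to a continuous nonvanishing function on $[t_0,t_1]$, which we write as $e^{\lambda}$ with $\lambda$ continuous. Let $\zeta_0=(\zeta_++\zeta_-)/2$, and extend $\lambda$ and $\zeta_0$ to $\mathbb R$ by constants. The homeomorphisms $(\zeta,t)\mapsto\bigl(e^{s\lambda(t)}(\zeta-s\zeta_0(t)),t\bigr)$, $0\le s\le1$, form an ambient isotopy that carries the polygon to the planar square $\{(\pm\tau(t),t):t_0\le t\le t_1\}$.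
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
\emph{The lower bound.} Let $m=\lfloor n/2\rfloor$ and let $\mathcal U$ be the event that $e_1,\dots,e_m$ point upward and $e_{m+1},\dots,e_{2m}$ point downward (positive and negative third coordinate). If $n$ is odd, $e_n$ is almost surely not horizontal, and in cyclic order it lies between the downward and the upward run, so it extends one of them. On $\mathcal U$ the height therefore has one local maximum, and the polygon is almost surely the unknot by Lemma~\ref{lem:onemax}. By Lemma~\ref{lem:bridge} it suffices to show $\mu(\mathcal U)\ge c\,2^{-n}$.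

Under $P$ the event has probability $2^{-2m}$; the point is that conditioning the walk to close costs no more than a constant factor. Let $f^+$ be $2f$ on the upper half-space and $0$ elsewhere, a probability density, and let $F$ be its $m$-fold convolution. On $\mathcal U$ each factor $f(e_j)$ of \eqref{eq:bridge} equals $\frac12f^+(e_j)$ for $j\le m$ and $\frac12f^+(-e_j)$ for $m<j\le2m$. Integrating with $\sum_{j\le m}e_j=\eta$ and $-\sum_{m<j\le2m}e_j=\eta'$ fixed, where closing means $\eta'=\eta$ for even $n$ and $e_n=\eta'-\eta$ for odd $n$, we get
\[
\mu(\mathcal U)=\frac{2^{-2m}}{f_n(0)}\,J,\qquad J=\begin{cases}\int F(\eta)^2\,d\eta,&n=2m,\\[2pt]\iint F(\eta)F(\eta')f(\eta'-\eta)\,d\eta\,d\eta',&n=2m+1.\end{cases}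
\]
Partition $\mathbb R^3$ into unit cubes $\Delta$. For even $n$, $\int_\Delta F^2\ge(\int_\Delta F)^2$ by the Cauchy--Schwarz inequality. For odd $n$, keep only pairs $\eta,\eta'$ in the same cube, where $|\eta'-\eta|\le\sqrt3$ and $f(\eta'-\eta)\ge e^{-\sqrt3}/(4\pi\sqrt3)$. In both cases $J\ge c\sum_\Delta(\int_\Delta F)^2$. Now $F$ is the density of a sum $Y$ of $m$ i.i.d.\ vectors with second moment $6$, so $E|Y-EY|^2\le6m$, and by Chebyshev's inequality at least half of the mass of $F$ lies in $B(EY,\sqrt{12m})$. This ball meets at most $(2\sqrt{12m}+2)^3\le Cm^{3/2}$ cubes, and the Cauchy--Schwarz inequality over these cubes gives $\frac14\le Cm^{3/2}\sum_\Delta(\int_\Delta F)^2$. Hence $J\ge cm^{-3/2}\ge cn^{-3/2}$. With $f_n(0)\le Cn^{-3/2}$ from \eqref{eq:fn0} and $2m\le n$ we obtain $\mu(\mathcal U)\ge c\,2^{-n}$.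

\emph{The number of summands.} The \emph{bridge number} $\operatorname{br}(K)$ is the least number of local maxima of the height among polygons of type $K$ without horizontal edges. By Lemma~\ref{lem:onemax}, $\operatorname{br}(K)\ge2$ for nontrivial $K$, and Schubert's theorem states that $\operatorname{br}-1$ is additive under connected sum. Rotate an embedded $n$-gon $\Pi$ so that no edge is horizontal. Local maxima occur at vertices, and two adjacent vertices cannot both be local maxima, so $\operatorname{br}(\Pi)\le n/2$. If $\Pi$ is a connected sum with $r$ nontrivial summands, then $r\le\operatorname{br}(\Pi)-1\le n/2$.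
\end{proof}

\begin{thebibliography}{9}
\bibitem{Diao} Diao, 1995.
\bibitem{Talk} \emph{Grassmannians and Random Polygons}, \texttt{https://www.math.colostate.edu/\~{}clayton/research/talks/CSUPALNov14.pdf}.
\end{thebibliography}
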